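# Degrees of regular maps to the four-sphere on algebraic models of a 4-manifold

## 1. Squaring quaternions on the four-sphere

Write $\mathbb R^5=\mathbb R\oplus\mathbb H$, with points $(x_0,Y)$, so that $S^4=\{x_0^2+|Y|^2=1\}$. Consider
$$\varphi(x_0,Y)=\frac{(2x_0,\;Y^2)}{1+x_0^2}.$$
It maps $S^4$ to $S^4$: since $|Y|^2=1-x_0^2$, we have $4x_0^2+|Y|^4=4x_0^2+(1-x_0^2)^2=(1+x_0^2)^2$. To see what it does, use the stereographic coordinate $y=Y/(1+x_0)\in\mathbb H$ on $S^4\setminus\{(-1,0)\}$. The coordinate of $\varphi(x_0,Y)$ is
$$\frac{Y^2/(1+x_0^2)}{1+2x_0/(1+x_0^2)}=\frac{Y^2}{(1+x_0)^2}=y^2,$$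
and $(-1,0)\mapsto(-1,0)$. So $\varphi$ is the squaring map of $\mathbb H\cup\{\infty\}$.

Its degree is computed over the value $y^2=i$. A solution $y$ commutes with $y^2=i$, hence lies in $\mathbb C$, so $y=\pm(1+i)/\sqrt2$. The derivative is $v\mapsto yv+vy$. At $y=(1+i)/\sqrt2$ it is multiplication by $2y$ on $\mathbb C$, and on $j\mathbb C$ it sends $jc$ to $yjc+jcy=j(\bar y+y)c=\sqrt2\,jc$. Its determinant is $|2y|^2\cdot(\sqrt2)^2=8>0$. At $-y$ the derivative is the negative of this one, and on $\mathbb R^4$ the determinant is again $8$. So $\deg\varphi=2$.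

The formula for $\varphi$ uses only polynomials, with a denominator that has no zero on $S^4$. Which degrees can such formulas have? On the round sphere all of them: the identity has degree $1$, and we shall recall that the degrees form a group. But the same smooth manifold $S^4$ can be cut out by other polynomial equations, on which other formulas are available. Can we write down equations for a 4-sphere on which exactly the even degrees occur? Exactly the multiples of $17$? Only degree $0$?

**Definition (regular maps, degrees).** Let $X\subset\mathbb R^n$ be a nonsingular real algebraic variety. A map from $X$ to a real algebraic variety in $\mathbb R^l$ is *regular* if its coordinates are quotients of polynomials whose denominators have no zero on $X$. For $X$ compact, connected, oriented and of dimension $n$, let $\mathcal R(X,S^n)$ be the set of regular maps $X\to S^n$, and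
$$\mathrm{Deg}_{\mathcal R}(X)=\{\deg f\mid f\in\mathcal R(X,S^n)\}\subseteq\mathbb Z .$$

For $n=2$ and $n=4$ it is known that $\mathrm{Deg}_{\mathcal R}(X)$ is a subgroup of $\mathbb Z$. So $\mathrm{Deg}_{\mathcal R}(X)=b(X)\mathbb Z$ for a unique integer $b(X)\ge0$. In these dimensions the closure of $\mathcal R(X,S^n)$ in $C^\infty(X,S^n)$ is the set of smooth maps with degree in $b(X)\mathbb Z$; thus $b(X)$ tells which smooth maps are limits of regular ones. For the round sphere, $b(S^4)=1$.

**Definition (algebraic model).** An algebraic model of a compact $C^\infty$ manifold $M$ is a nonsingular real algebraic variety $X$ diffeomorphic to $M$. If $M$ is oriented, $X$ is oriented through the diffeomorphism.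

We quote two known facts. Here $\sigma(M)$ is the signature of $M$.

(K1) If $M$ is a compact connected orientable $C^\infty$ surface, every integer $b\ge0$ equals $b(X)$ for some algebraic model $X$ of $M$.

(K2) If $M$ is a compact connected oriented $C^\infty$ 4-manifold, then $M$ has an algebraic model $X$ with $b(X)=0$ if and only if $\sigma(M)=0$; and if $\sigma(M)\ne0$, then $b(X)$ divides $6\sigma(M)$ for every algebraic model $X$ of $M$.

So the analogue of (K1) fails in dimension 4 when $\sigma(M)\neq0$. The conjecture to be settled is that it holds when $\sigma(M)=0$. It does.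

**Theorem A.** Let $M$ be a compact connected oriented $C^\infty$ 4-manifold (without boundary) with $\sigma(M)=0$. For every integer $b\ge0$ there is an algebraic model $X$ of $M$ with $b(X)=b$.

**Theorem B.** Let $M$ be a compact connected oriented $C^\infty$ 4-manifold. Every integer $b\ge0$ dividing $3\sigma(M)$ equals $b(X)$ for some algebraic model $X$ of $M$. Hence, by (K2),
$$\{b: b\mid3\sigma(M)\}\subseteq\{b(X): X\text{ an algebraic model of }M\}\subseteq\{b: b\mid 6\sigma(M)\}.$$

If $\sigma(M)=0$, both outer sets consist of all $b\ge0$. If $\sigma(M)\ne0$, the divisors $b$ of $6\sigma(M)$ with $6\sigma(M)/b$ odd are exactly those that do not divide $3\sigma(M)$, and they are not decided here. For $M=\mathbb{CP}^2$, with $\sigma=1$, Theorem B gives $1$ and $3$ and leaves $2$ and $6$ undecided.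

To get $b(X)=b$ we must do two things: produce one regular map of degree $b$, and exclude all degrees outside $b\mathbb Z$. The second task is the strange one, since it concerns all possible formulas. We begin with it.

## 2. A Hodge class behind every regular map

**Conventions.** A *variety over $\mathbb R$* is a complex variety $V$ with a real structure, and $V(\mathbb R)$ is its real locus. A vector bundle $\mathcal F$ over $\mathbb R$ on $V$ has a real part $\mathcal F(\mathbb R)$, a real vector bundle on $V(\mathbb R)$ with $\mathcal F|_{V(\mathbb R)}=\mathcal F(\mathbb R)\otimes\mathbb C$. The subscript in $H^0(\cdot)_{\mathbb R}$ means real sections. For example, $\mathcal O_{\mathbb P^k}(1)$ has as real part the real line bundle $\mathcal O(1)$ on $\mathbb{RP}^k$ with fiber $\operatorname{Hom}(l,\mathbb R)$ at a line $l$; on $\mathbb{RP}^1$ this is the Möbius bundle.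

Real loci of projective varieties are affine in the sense of Section 1: the functions $x_ix_j/\sum_l x_l^2$ embed $\mathbb P^n(\mathbb R)$ as a real algebraic variety in a Euclidean space. For instance, let $Q=\{x_0^2=x_1^2+\dots+x_5^2\}\subset\mathbb P^5$. No real point of $Q$ has $x_0=0$, so $y_i=x_i/x_0$ identifies $Q(\mathbb R)$ with $S^4$. The identification is regular both ways, because $y_i=(x_ix_0/\rho)/(x_0^2/\rho)$ and, with $y_0=1$, $x_ix_j/\rho=y_iy_j/2$, where $\rho=\sum x_l^2$.

**Definition (Hodge class).** Let $X_{\mathbb C}$ be smooth and projective. An integral Hodge class in $H^4(X_{\mathbb C};\mathbb Z)$ is a class whose image in $H^4(X_{\mathbb C};\mathbb C)$ has type $(2,2)$. Torsion classes are Hodge classes. So are $c_1^2$ and $c_2$ of algebraic vector bundles, and products of two hyperplane classes.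

**Lemma 1.** Let $X_{\mathbb C}\subset\mathbb P^n$ be a smooth irreducible projective fourfold over $\mathbb R$ whose real locus $X$ is nonempty, connected and oriented. For every $f\in\mathcal R(X,S^4)$ there is an integral Hodge class $\xi\in H^4(X_{\mathbb C};\mathbb Z)$ with $\langle\xi|_X,[X]\rangle=\pm\deg f$.

*Proof.* **Step 1: an algebraic bundle that detects degree.** For $x=(x_0,y)\in\mathbb R\oplus\mathbb H$ put
$$H(x)=\begin{pmatrix}x_0&y\\ \bar y&-x_0\end{pmatrix}\in M_2(\mathbb H)\subset M_4(\mathbb C),$$
where $M_2(\mathbb H)$ acts on column vectors in $\mathbb H^2$, a 4-dimensional complex space through right multiplication. Multiplying out gives $H(x)^2=|x|^2$. The complex trace of a matrix in $M_2(\mathbb H)$ is twice the real part of its quaternionic trace, so $\operatorname{tr}H(x)=0$. Extend $H$ to a $\mathbb C$-linear map on $\mathbb C^5$. As these are polynomial identities, $H(z)^2=\sum z_i^2$ and $\operatorname{tr}H(z)=0$. On $Q^{\rm aff}=\{z\in\mathbb C^5:\sum z_i^2=1\}$ the matrix $e(z)=\frac12(1+H(z))$ is therefore an idempotent of trace $2$, and its image is an algebraic vector bundle $S$ of rank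 $2$.

**Step 2: $c_2(S|_{S^4})$ generates $H^4(S^4;\mathbb Z)$.** An orthogonal projector of $\mathbb H^2$ onto a right quaternionic line is a quaternion-Hermitian idempotent of complex trace $2$. Its diagonal entries are real with sum $1$, say $a$ and $1-a$. So $2e-1=H(x)$ for a unique $x$, and $|x|^2=H(x)^2=(2e-1)^2=1$. Conversely, for $x\in S^4$ the matrix $e(x)$ is a Hermitian idempotent of complex trace $2$, that is, such a projector. So $x\mapsto\operatorname{im}e(x)$ identifies $S^4$ with $\mathbb{HP}^1$, and $S|_{S^4}$ with the tautological bundle. Its unit sphere bundle consists of the pairs (line, unit vector in it), which is $S^7$. The Gysin sequence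
$$H^0(S^4;\mathbb Z)\xrightarrow{\ \cup c_2\ }H^4(S^4;\mathbb Z)\to H^4(S^7;\mathbb Z)=0$$
shows that $c_2(S|_{S^4})$, the Euler class of the underlying oriented real bundle, is a generator.

**Step 3: complexify $f$.** A regular function on a closed affine subvariety is a quotient of polynomials with denominator nowhere zero on it. Applying this in the coordinates $x_ix_j/\sum x_l^2$, clearing powers of $\sum x_l^2$ and passing to a common denominator, we write $f=(p_1/p_0,\dots,p_5/p_0)$ with real forms $p_i$ of equal degree and $p_0$ nowhere zero on $X$. The set $X$ is Zariski dense in $X_{\mathbb C}$: near a real point, $X_{\mathbb C}$ has holomorphic coordinates in which $X$ is the set of real points, so a polynomial vanishing on $X$ vanishes on an open subset of the irreducible $X_{\mathbb C}$. So the identity $\sum_{i\ge1}p_i^2=p_0^2$ holds on $X_{\mathbb C}$, and $f$ extends to a morphism $f_{\mathbb C}:U\to Q^{\rm aff}$ on $U=X_{\mathbb C}\cap\{p_0\neq0\}\supset X$.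

**Step 4: extend the bundle over $X_{\mathbb C}$.** The bundle $f_{\mathbb C}^*S$ on $U$ extends to a coherent sheaf on $X_{\mathbb C}$, and this sheaf has a finite locally free resolution $F_\bullet$, because $X_{\mathbb C}$ is smooth and projective. Let $\xi$ be the degree-4 part of $\prod_ic(F_i)^{(-1)^i}$. It is a polynomial in Chern classes of algebraic bundles, so it is an integral Hodge class. On $U$ the resolution is an exact sequence of bundles ending in $f_{\mathbb C}^*S$, so $\xi|_U=c_2(f_{\mathbb C}^*S)$ by the Whitney formula. Hence $\xi|_X=f^*c_2(S|_{S^4})$, and its value on $[X]$ is $\pm\deg f$. $\square$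

So if we control the Hodge classes of $X_{\mathbb C}$ and their restrictions to $X$, we control all degrees. One remark makes restrictions computable. For a real bundle $F$, the bundle $F\otimes\mathbb C$ is isomorphic to its conjugate, so $c_1(F\otimes\mathbb C)=-c_1(F\otimes\mathbb C)$:
$$2\,c_1(F\otimes\mathbb C)=0.\tag{1}$$
For example, the hyperplane class of $\mathbb P^k$ restricts on $\mathbb{RP}^k$ to a 2-torsion class. If $X$ is closed, connected, oriented of dimension 4, then $H^4(X;\mathbb Z)=\mathbb Z$ has no torsion, so a product of a torsion class in $H^2(X;\mathbb Z)$ with any class of $H^2(X;\mathbb Z)$ is $0$.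

## 3. Real algebraic sections close to smooth ones

We shall build $X$ as the zero set of algebraic sections of a bundle, close to given smooth sections. Two lemmas make this possible. Let $V\subset\mathbb P^n$ be a smooth projective variety over $\mathbb R$ with real locus $B$, $L=\mathcal O(2)|_V$, and $\rho=\sum x_j^2\in H^0(V,L)_{\mathbb R}$. The section $\rho$ has no zero on $B$.

**Lemma 2 (density).** Let $\mathcal F$ be a bundle over $\mathbb R$ on $V$, and let $\mathcal N$ be a nonempty open set in $C^\infty(B,\mathcal F(\mathbb R))$. For all sufficiently large $m$, the set of $s\in H^0(V,\mathcal F\otimes L^m)_{\mathbb R}$ with $s/\rho^m\in\mathcal N$ is open and nonempty.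

*Proof.* Openness holds because $s\mapsto s/\rho^m$ is linear on a finite-dimensional space, hence continuous. If $s$ works for $m$, then $s\rho$ works for $m+1$. So it is enough to show that the sections $s/\rho^m$, over all $m$, are dense.

By Serre's theorem $\mathcal F\otimes L^{m_0}$ is globally generated for some $m_0$. Real sections span the space of all sections over $\mathbb C$, so finitely many real sections $s_1,\dots,s_l$ generate. At a point of $B$ they span the complexification of the real fiber, so they span the real fiber. Therefore every smooth section of $\mathcal F(\mathbb R)$ is $\sum f_js_j/\rho^{m_0}$ with $f_j\in C^\infty(B)$. The functions $x_ix_j/\rho$ embed $B$ in a Euclidean space. Extend each $f_j$ to a smooth function there and approximate it, with derivatives, on a compact neighborhood by polynomials (Weierstrass). A polynomial in the $x_ix_j/\rho$ has the form $u/\rho^a$ with $u\in H^0(V,L^a)_{\mathbb R}$. $\square$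

**Lemma 3 (stability).** Let $E$ be a smooth vector bundle on a closed manifold $B$, $\sigma_0$ a transverse section and $\sigma_1$ a section sufficiently $C^1$-close to $\sigma_0$. Then $\sigma_1$ is transverse and the zero sets of $\sigma_0$ and $\sigma_1$ are isotopic in $B$.

*Proof.* Transversality on the compact $B$ is a $C^1$-open condition, so all $\sigma_\tau=(1-\tau)\sigma_0+\tau\sigma_1$, $0\le\tau\le1$, are transverse. Then $\{(x,\tau):\sigma_\tau(x)=0\}\subset B\times[0,1]$ is a compact manifold with boundary over $\{0,1\}$. At each of its points the equation $d\sigma_\tau(v)=-\partial_\tau\sigma_\tau$ has a solution $v$, so $(v,1)$ is tangent to it, and its projection to $[0,1]$ is a submersion. By Ehresmann's theorem it is a product over $[0,1]$, which is an isotopy of zero sets. $\square$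

## 4. Very general sections and their Hodge classes

Let $Z$ be a smooth projective fivefold and $i:X_t\hookrightarrow Z$ a smooth hyperplane section.

**Definition (vanishing cohomology).** $H_{\rm van}=\ker\big(i_*:H^4(X_t;\mathbb Q)\to H^6(Z;\mathbb Q)\big)$.

The same definition makes sense in other dimensions; a small case shows what is at stake. Let $X_t\cong\mathbb P^1\times\mathbb P^1$ be a smooth quadric in $\mathbb P^3$. The hyperplane class restricts to $(1,1)$. The two rulings both push forward to the class of a line, so the vanishing part of $H^2$ is spanned by $(1,-1)$. In the family $x_0x_1=x_2^2-s\,x_3^2=(x_2-\sqrt s\,x_3)(x_2+\sqrt s\,x_3)$, a loop of $s$ around $0$ exchanges the rulings $\{x_0=\mu(x_2\mp\sqrt s\,x_3),\ \mu x_1=x_2\pm\sqrt s\,x_3\}$, so it acts by $-1$ on $(1,-1)$. Here the vanishing part is of type $(1,1)$, and there are Hodge classes, such as $(1,0)$, that do not come from $\mathbb P^3$. What excludes such classes for general members of a family is a part of extreme Hodge type in $H_{\rm van}$.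

**Lemma 4 (Noether–Lefschetz).** Let $V$ be a smooth connected projective variety over $\mathbb R$ of dimension $d\ge5$, $L$ a very ample and $\lambda$ a globally generated line bundle, both over $\mathbb R$. Let $\mathcal E''$ be an ample bundle over $\mathbb R$ of rank $d-5$, and $Z\subset V$ the zero locus of a real section of $\mathcal E''$, assumed smooth of dimension $5$ (if $d=5$, put $Z=V$). For all sufficiently large $m'$, every nonempty open set $O\subset\Theta_{\mathbb R}:=H^0(V,\lambda\otimes L^{m'})_{\mathbb R}$ contains $t$ such that $X_{\mathbb C}:=Z\cap\{t=0\}$ is smooth, irreducible, of dimension $4$, and every Hodge class in $H^4(X_{\mathbb C};\mathbb Z)$ is the restriction of a class in $H^4(V;\mathbb Z)$.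

*Proof.* **Step 1: from $V$ to $Z$.** By Sommese's theorem (Lazarsfeld, *Positivity II*, Thm. 7.1.1), $H^i(V,Z;\mathbb Z)=0$ for $i\le d-(d-5)=5$. So $H^i(V;\mathbb Z)\to H^i(Z;\mathbb Z)$ is an isomorphism for $i\le4$. In particular $Z$ is connected.

**Step 2: the family and its topology.** For $m'\ge1$ the bundle $\lambda\otimes L^{m'}$ is very ample. Put $\Theta=H^0(V,\lambda\otimes L^{m'})$ and let $\Theta'$ be its image in $H^0(Z,\lambda\otimes L^{m'})$. The linear system $\Theta'$ embeds $Z$ in a projective space, and $X_t=Z\cap\{t=0\}$ is a hyperplane section for every $t$ with nonzero image. Let $\Omega\subset\Theta$ be the set of $t$ for which $X_t$ is smooth of dimension $4$. It is Zariski open, nonempty by Bertini, and connected. For $t\in\Omega$ we use these standard facts (Voisin, *Hodge Theory and Complex Algebraic Geometry II*, Ch. 1–3).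

First, $H_j(Z,X_t;\mathbb Z)=0$ for $j\le4$ (Lefschetz). So $X_t$ is connected, hence irreducible. By universal coefficients $H^5(Z,X_t;\mathbb Z)=\operatorname{Hom}(H_5(Z,X_t;\mathbb Z),\mathbb Z)$ is torsion-free. The cokernel of $i^*:H^4(Z;\mathbb Z)\to H^4(X_t;\mathbb Z)$ embeds in it, so this cokernel is torsion-free.

Second, $H^4(X_t;\mathbb Q)=i^*H^4(Z;\mathbb Q)\oplus H_{\rm van}$ as Hodge structures, and $\pi_1(\Omega,t)$ acts irreducibly on $H_{\rm van}$. The usual statement is about the open set of smooth hyperplane sections in $\mathbb P(\Theta')$. This causes no loss: $\Omega$ is the preimage of an open $\Omega'\subset\Theta'\setminus0$ under a linear surjection, so $\pi_1(\Omega)=\pi_1(\Omega')$, and $\Omega'$ is a $\mathbb C^*$-bundle over its image in $\mathbb P(\Theta')$, so $\pi_1$ maps onto.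

**Step 3: $H_{\rm van}$ has a nonzero $(4,0)$-part for $m'\gg0$.** From $0\to K_Z\to K_Z(X_t)\to K_{X_t}\to0$ we get
$$h^{4,0}(X_t)\ge h^0(Z,K_Z\otimes\lambda\otimes L^{m'})-h^0(Z,K_Z).$$
For large $m'$ the first term on the right equals an Euler characteristic, a polynomial in $m'$ of degree $5$ with positive leading coefficient. So $h^{4,0}(X_t)>h^{4,0}(Z)$ for $m'\gg0$, and the $(4,0)$-part of $H^4(X_t;\mathbb C)$ cannot lie in $i^*H^4(Z;\mathbb C)$. Fix such an $m'$.

**Step 4: choose a real $t$ outside countably many bad sets.** As $\Theta_{\mathbb R}$ is Zariski dense in $\Theta$, the set $\Theta_{\mathbb R}\setminus\Omega$ is a proper real algebraic subset, so there is $t_0\in O\cap\Omega$. In coordinates given by a real basis, let $\Delta\subset\Omega$ be a small complex ball around $t_0$ with $\Delta\cap\Theta_{\mathbb R}\subset O$. For $\alpha\in H^4(X_{t_0};\mathbb Q)$, transported flatly over $\Delta$ to classes $\alpha_t$, let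
$$\Delta_\alpha=\{t\in\Delta:\alpha_t\in F^2H^4(X_t;\mathbb C)\}.$$
Since $\alpha_t=\bar\alpha_t$, membership in $F^2$ means membership in $F^2\cap\overline{F^2}=H^{2,2}$. So $\Delta_\alpha$ is the set where $\alpha$ becomes Hodge. It is the zero set of a holomorphic section of $\mathcal H^4/F^2$, a bundle that is trivial over $\Delta$ after shrinking $\Delta$. If $\Delta_\alpha\ne\Delta$, some component of this section is a holomorphic function $g\not\equiv0$ on $\Delta$. Then $g\not\equiv0$ on $\Delta\cap\Theta_{\mathbb R}$, because a holomorphic function vanishing on the real points has zero Taylor series at $t_0$. So $\Delta_\alpha\cap\Theta_{\mathbb R}$ lies in a proper real analytic subset of the ball $\Delta\cap\Theta_{\mathbb R}$, which has measure zero. There are only countably many $\alpha$. Choose $t\in\Delta\cap\Theta_{\mathbb R}$ outside all the $\Delta_\alpha$ that differ from $\Delta$.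

**Step 5: monodromy.** A rational class that is Hodge at $t$ is then Hodge on all of $\Delta$. Pull the local system back to the universal cover of $\Omega$, where it is trivial. The class defines a holomorphic section of the pullback of $\mathcal H^4/F^2$ that vanishes on a nonempty open set, hence everywhere, the universal cover being connected. So all transports of the class are Hodge. Thus the space of rational Hodge classes of $X_t$ is stable under $\pi_1(\Omega,t)$, and so is its intersection with $H_{\rm van}$. By irreducibility this intersection is $0$ or $H_{\rm van}$. It is not $H_{\rm van}$, since $H_{\rm van}\otimes\mathbb C$ has a nonzero $(4,0)$-part. So it is $0$. The $H_{\rm van}$-component of a Hodge class is a Hodge class, hence zero: all rational Hodge classes lie in $i^*H^4(Z;\mathbb Q)$.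

**Step 6: integral classes.** By Step 5 an integral Hodge class has torsion image in the cokernel of $i^*:H^4(Z;\mathbb Z)\to H^4(X_t;\mathbb Z)$. This cokernel is torsion-free by Step 2, so the class lies in $i^*H^4(Z;\mathbb Z)$. By Step 1 it is the restriction of a class in $H^4(V;\mathbb Z)$. $\square$

**Example (a 4-sphere with $b=0$).** Take $V=Z=\mathbb P^5$, $\lambda=\mathcal O$, $L=\mathcal O(2)$, $\rho=\sum_{i=0}^5x_i^2$. The function $u=(x_1^2+\dots+x_5^2-x_0^2)/\rho$ on $\mathbb{RP}^5$ is transverse to $0$, with zero set $S^4$. By Lemma 2, for each large $m'$ the real forms $t$ of degree $2m'$ with $t/\rho^{m'}$ $C^1$-close to $u$ contain a nonempty open set $O$. By Lemma 3 their real zero sets are diffeomorphic to $S^4$. Choose $t\in O$ by Lemma 4 and put $X=X_{\mathbb C}(\mathbb R)$. The Hodge classes in $H^4(X_{\mathbb C};\mathbb Z)$ are multiples of $x^2$, with $x$ the hyperplane class, and $x|_X\in H^2(S^4;\mathbb Z)=0$. By Lemma 1 every regular map $X\to S^4$ has degree $0$, so $b(X)=0$. On this algebraic sphere nothing like $\varphi$ exists.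

## 5. Hypersurfaces in $S^4\times\mathbb{RP}^1$ stop at degree one

The example suggests how to get $b(X)=b$ for other $b$: put a copy of the quadric $Q$ into the ambient variety, so that a projection to $Q(\mathbb R)=S^4$ of degree $b$ is available and accounts for all Hodge classes. The first thing to try is $V=Q\times\mathbb P^1$, with real locus $S^4\times\mathbb{RP}^1$.

Suppose $M$ is a connected oriented hypersurface in $S^4\times\mathbb{RP}^1$ whose projection to $S^4$ has degree $b$. Since $H^1(S^4\times\mathbb{RP}^1;\mathbb Z/2)=\mathbb Z/2$, the hypersurface $M$ is the zero set of a transverse section of the real part of $\lambda=\mathcal O$ or of $\lambda=\mathcal O_{\mathbb P^1}(1)$. Lemmas 2, 3 and 4 (with $Z=V$) give a model $X$ of $M$, isotopic to $M$ in $S^4\times\mathbb{RP}^1$, whose Hodge classes come from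
$$H^4(V;\mathbb Z)=H^4(Q;\mathbb Z)\oplus H^2(Q;\mathbb Z)\otimes H^2(\mathbb P^1;\mathbb Z).$$
The second summand restricts to $0$, since it passes through $H^2(S^4)=0$. The first restricts through $H^4(S^4)\to H^4(X)$, so it takes values in $b\mathbb Z$. By Lemma 1 all degrees lie in $b\mathbb Z$. The projection $X\to S^4$ is regular of degree $b$. So $b(X)=|b|$: the algebra does exactly what we want.

The topology does not. If $M$ separates $S^4\times S^1$, it bounds there and its projection has degree $0$. If it does not separate, some loop meets $M$ transversely in exactly one point, so $[M]$ has intersection number $\pm1$ with that loop. In $H_4(S^4\times S^1;\mathbb Z)=\mathbb Z\,[S^4\times\mathrm{pt}]$ this forces $[M]=\pm[S^4\times\mathrm{pt}]$, and the degree is $\pm1$. So $b\ge2$ never occurs. The cause is orientability: a connected hypersurface in an oriented manifold is zero or indivisible in homology. In a non-orientable manifold this fails. The boundary circle of a Möbius band is connected, and it maps to the core circle with degree $2$.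

This points to more equations. A first batch $s'$ should cut a possibly non-orientable 5-manifold out of a bigger ambient space, and a last equation $t$ should cut $M$ out of the 5-manifold. But which bundles should the equations live in? Suppose the ambient variety is a product of $Q$ and projective spaces, and $E$ is a sum of line bundles. On $M$ we have $TM\oplus E|_M\cong TB|_M$, where $TS^4$ is stably trivial and $T\mathbb{RP}^k\oplus\mathbb R\cong(k+1)\mathcal O(1)$. If $M$ is simply connected, real line bundles on it are trivial, so $TM$ is stably trivial and $w_2(M)=0$. The manifold $\mathbb{CP}^2\#\overline{\mathbb{CP}}{}^2$ is simply connected with $\sigma=0$, but its intersection form $\operatorname{diag}(1,-1)$ is odd, so $w_2\ne0$. It is never obtained in this way.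

Both difficulties disappear if a Grassmannian is added to the ambient space. Let
$$k=10,\qquad N\in\{20,31\},\qquad G=G_k(\mathbb R^N),\quad G_{\mathbb C}=G_k(\mathbb C^N),\qquad D=\dim G=k(N-k),\qquad q=\tbinom Nk,$$
with tautological subbundles $\gamma$ on $G$ and $\gamma_{\mathbb C}$ on $G_{\mathbb C}$. The number $q$ is even for $N=20$ (it is $184756$) and odd for $N=31$, by Lucas' theorem, since $31=11111_2$. The ambient variety for Theorem A will be
$$V=G_{\mathbb C}\times Q\times\mathbb P^k\times\mathbb P^1,\qquad \mathcal E'=TG_{\mathbb C}\oplus\gamma_{\mathbb C}\otimes\mathcal O_{\mathbb P^k}(1),\qquad \mathcal E=\mathcal E'\oplus\mathcal O_{\mathbb P^1}(1).$$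
The factor $G$ carries $\gamma$, which can pull back to any bundle of rank $k$ that we need in a normal bundle. The summand $TG$ disposes of the dimensions of $G$ again, and its Pontryagin class cancels between $E$ and $TB$. The factor $\mathbb{RP}^k$ is cut down to a point by $\gamma\otimes\mathcal O(1)$. The factor $\mathbb{RP}^1$ provides the Möbius bundle for $t$. The price is one new Hodge class, $c_2(\gamma_{\mathbb C})$. We shall see that its value on $[M]$ is $3\sigma(M)$, and this is where $\sigma(M)=0$ enters.

## 6. $M$ as a transverse zero set, up to mod 2 bordism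

**Definition (unoriented bordism).** Let $T$ be a space. Two maps $f_i:M_i\to T$ from closed $n$-manifolds are bordant if there are a compact manifold $W$ with $\partial W=M_0\sqcup M_1$ and a map $W\to T$ extending both. The classes form the group $\mathfrak N_n(T)$ under disjoint union, in which every element has order at most $2$.

**Example.** For $T=S^4$, two copies of $\mathrm{id}_{S^4}$ bound: use $S^4\times[0,1]$ with its projection. Attach to $S^4\times[0,1]$ a 1-handle joining its two ends, so that the two boundary maps add instead of canceling. Then $(S^4,\text{a map of degree }2)$ bounds in $\mathfrak N_4(S^4)$; the resulting 5-manifold is non-orientable. By contrast, a null-bordism with oriented total space would force the degree to be $0$.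

We recall three tools. First, the Stiefel manifold $V_a(\mathbb R^n)$ is $(n-a-1)$-connected; it is homotopy equivalent to the space of monomorphisms $\mathbb R^a\to\mathbb R^n$. Second, obstruction theory: if a bundle over a manifold of dimension $\le c+1$ has $c$-connected fiber, then a section over a closed collar of the boundary extends to the whole manifold. Sections can be made smooth without changing them on a slightly smaller collar; collars will be shrunk finitely often without comment. Third, a neat submanifold is one that meets the boundary of the ambient manifold exactly in its own boundary and transversely.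

Let $T$ be a closed connected 4-manifold (think of $S^4$). Put
$$B=G\times T\times\mathbb{RP}^k\times\mathbb{RP}^1,\qquad E'=TG\oplus\gamma\otimes\mathcal O_{\mathbb{RP}^k}(1),\qquad\lambda=\mathcal O_{\mathbb{RP}^1}(1),\qquad E=E'\oplus\lambda,$$
all pulled back to $B$. Let $r'=\operatorname{rank}E'=D+k$; then $\dim B=D+k+5=r'+5$ and $\operatorname{rank}E=\dim B-4$.

**Lemma 5.** Let $f:M\to T$ be a smooth map from a closed connected 4-manifold such that $(M,f)$ and $q$ copies of $(T,\mathrm{id})$ are bordant in $\mathfrak N_4(T)$. Then $M$ embeds in $B$ as the zero set of a transverse smooth section $(s',t)$ of $E'\oplus\lambda$, with $s'$ itself transverse and with projection $M\to T$ homotopic to $f$.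

The plan is as follows. A standard section $s_0$ of $E'$ has zero set $q$ copies of $T\times\mathbb{RP}^1$. Split $\mathbb{RP}^1$ into two arcs $I$ and $I'$. Keep $s_0$ over $I'$. Over $I$, replace the $q$ strips $T\times I$ by a 5-manifold $\widetilde W$ that contains $M$ in the middle and has $q$ copies of $T$ at each end. Finally let $t$ be positive on one side of $M$ and negative on the other; the Möbius bundle makes the signs match along $I'$.

*Proof.* **Step (a): the standard section.** The purpose is a transverse section of $E'$ whose zero set is a union of copies of $T\times\mathbb{RP}^1$, with known normal derivative.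

View points of $G$ as orthogonal projectors $P$, and let $A_0$ be diagonal with distinct eigenvalues $\alpha_1,\dots,\alpha_N$. Consider the function $P\mapsto\operatorname{tr}(A_0P)$ on $G$. Moving $P$ by $e^{s\Xi}$ with $\Xi$ skew, its derivative is $\operatorname{tr}(A_0[\Xi,P])=\operatorname{tr}([P,A_0]\Xi)$. As $[P,A_0]$ is skew, $P$ is critical exactly when it commutes with $A_0$, that is, for the coordinate subspaces $g_1,\dots,g_q$. Near the coordinate subspace with index set $J$, write nearby subspaces as graphs of matrices $(y_{ij})_{i\notin J,\,j\in J}$. The function is then $\sum_{j\in J}\alpha_j+\sum_{i\notin J,\,j\in J}(\alpha_i-\alpha_j)y_{ij}^2+O(|y|^3)$, so the critical points are nondegenerate. Let $v$ be the gradient, a transverse section of $TG$ with zeros $g_1,\dots,g_q$.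

Fix $p\in\mathbb{RP}^k$ and, for each $i$, a surjection $a_i:\mathbb R^{k+1}\to\gamma_{g_i}$ with kernel the line $p$. The fiber of $\gamma_{g_i}\otimes\mathcal O(1)$ at $l\in\mathbb{RP}^k$ is $\operatorname{Hom}(l,\gamma_{g_i})$, so $l\mapsto a_i|_l$ is a section over $\mathbb{RP}^k$. Its only zero is $l=p$. The derivative there, $\operatorname{Hom}(p,\mathbb R^{k+1}/p)\to\operatorname{Hom}(p,\gamma_{g_i})$, is composition with the isomorphism induced by $a_i$, so the zero is transverse. Using local trivializations of $\gamma$ near the $g_i$ and cutting off, we get a section $\varsigma$ of $\gamma\otimes\mathcal O(1)$ over $G\times\mathbb{RP}^k$ that equals $a_i$ near $g_i$.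

Then $s_0=(v,\varsigma)$ is a transverse section of $E'$ over $G\times\mathbb{RP}^k$ with zeros $(g_i,p)$. Fixing $\mathcal O(1)_p=\mathbb R$, its derivative at $(g_i,p)$ is a block-diagonal isomorphism
$$J_i:T_{g_i}G\oplus T_p\mathbb{RP}^k\to T_{g_i}G\oplus\gamma_{g_i}.$$
Choose isomorphisms $\beta_i:T_p\mathbb{RP}^k\to\gamma_{g_i}$ such that $\mathrm{id}\oplus\beta_i$ and $J_i$ lie in the same component of the space of isomorphisms. There are two components, and a reflection in $\beta_i$ exchanges them, so this is possible.

**Step (b): the 5-manifold and its bundle data.** The purpose is to build $\widetilde W$, a map from it to $G$, and an identification of its future normal bundle.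

By hypothesis there are a compact $W$ with $\partial W=M\sqcup\bigsqcup_{i=1}^qT_i$, $T_i=T$, and a smooth $\phi:W\to T$ with $\phi|_M=f$ and $\phi|_{T_i}=\mathrm{id}$. Squeezing along a collar, we may take $\phi$ of product form near $\partial W$. Let $\widetilde W=W\cup_MW$ be the double along $M$, and $\tilde\phi=\phi\cup\phi$. Then $\partial\widetilde W=\partial_0\sqcup\partial_1$, where $\partial_0$ comes from the first copy of $W$, $\partial_1$ from the second, and each consists of $q$ copies of $T$. Let $h:\widetilde W\to[0,1]$ be smooth with $h^{-1}(\epsilon)=\partial_\epsilon$ for $\epsilon=0,1$, a collar coordinate near $\partial_\epsilon$, and bounded away from $0,1$ off the collars. Let $\chi:\widetilde W\to\mathbb R$ be smooth with regular zero set $M$, positive on the rest of the first copy, negative on the rest of the second, $\chi=1$ near $\partial_0$ and $\chi=-1$ near $\partial_1$.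

Put $\zeta=\tilde\phi^*TT\oplus T_p\mathbb{RP}^k\oplus\mathbb R$, of rank $k+5$. On the collars $T\widetilde W=TT\oplus\mathbb R\,\partial_h$, and $(d\tilde\phi,0,dh)$ includes it in $\zeta$. The space of monomorphisms $\mathbb R^5\to\mathbb R^{k+5}$ is $(k-1)$-connected, $k-1=9$, and $\dim\widetilde W=5$. So the inclusion extends to a bundle monomorphism $T\widetilde W\to\zeta$ over $\widetilde W$. Let $\eta$ be its orthogonal complement, for a metric on $\zeta$ that is an orthogonal direct sum of metrics on the three summands. It has rank $k$, equals $T_p\mathbb{RP}^k$ on the collars, and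
$$\zeta=\eta\oplus T\widetilde W.\tag{2}$$
On the collars of the $i$-th components of $\partial_0$ and of $\partial_1$ we have the monomorphism $\beta_i:\eta\to\gamma_{g_i}\subset\mathbb R^N$. Since $V_k(\mathbb R^N)$ is $(N-k-1)$-connected and $N-k-1\ge9$, these extend to a smooth monomorphism $\eta\to\mathbb R^N$ over $\widetilde W$. Its images define a map $\psi:\widetilde W\to G$, constant and equal to $g_i$ on the $i$-th collars, together with an isomorphism $\eta\cong\psi^*\gamma$ extending the $\beta_i$.

**Step (c): a neat embedding.** The purpose is to place $\widetilde W$ in $C=G\times T\times\mathbb{RP}^k\times I$, $I=[0,1]$, without disturbing its ends. Let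
$$F=(\psi,\tilde\phi,p,h):\widetilde W\to C .$$
On the collars it is a neat embedding with image $g_i\times T\times p\times(\text{collar of }\partial I)$. Let $K$ be slightly smaller closed collars. We claim that $F$ is homotopic rel $K$, by a small homotopy sending $\operatorname{int}\widetilde W$ into $\operatorname{int}C$, to a neat embedding $F'$.

Let $C^+=G\times T\times\mathbb{RP}^k\times\mathbb R$, embedded in some $\mathbb R^n$, with a tubular retraction $\pi$. Let $\varepsilon:\widetilde W\to\mathbb R^{l-1}$ be an embedding, $\theta\ge0$ a smooth function with zero set exactly $K$, and $u=\theta\cdot(1,\varepsilon):\widetilde W\to\mathbb R^l$. For small linear maps $a:\mathbb R^l\to\mathbb R^n$ put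
$$F_a=\pi(F+a\,u).$$
Since $\theta$ and $d\theta$ vanish on $K$, the map $F_a$ agrees with $F$ to first order on $K$. Off $K$ the values of $h$ stay in a compact subset of $(0,1)$, so for small $a$ the last coordinate of $F_a$ stays in $(0,1)$ there. We check three kinds of degeneration.

If $w\ne w'$ are both outside $K$, then $u(w)$ and $u(w')$ are linearly independent, because $\varepsilon(w)\neq\varepsilon(w')$. So $(au(w),au(w'))$ can be varied arbitrarily, and $(w,w',a)\mapsto(F_a(w),F_a(w'))$ is a submersion. If $w\notin K$ and $w'\in K$, then $u(w)\ne0$ and $F_a(w')=F(w')$, so $(w,w',a)\mapsto(F_a(w),F(w'))$ is transverse to the diagonal. If $\xi\ne0$ is tangent at $w\notin K$, then $u(w)=\theta\cdot(1,\varepsilon)$ and $du(\xi)=d\theta(\xi)(1,\varepsilon)+\theta\cdot(0,d\varepsilon(\xi))$ are linearly independent, because $d\varepsilon(\xi)\ne0$. So $au(w)$ and $a\,du(\xi)$ can be varied independently, and since $\pi$, hence $d\pi$ as a map of tangent bundles, is a submersion, $(\xi,a)\mapsto dF_a(\xi)$ is a submersion to $TC^+$.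

The diagonal of $C^+\times C^+$ and the zero section of $TC^+$ have codimension $\dim C=D+k+5\ge11$. The pairs $(w,w')$ form families of dimension at most $10$ (treat the interior and the boundary of $K$ separately), and the unit tangent vectors a family of dimension $9$. By parametric transversality, for almost all small $a$ no coincidence $F_a(w)=F_a(w')$ of the first two kinds occurs and $dF_a$ is injective off $K$. On $K$ the map $F$ is already an embedding, and $dF_a=dF$ there. So $F_a$ is an injective immersion of a compact manifold, that is, an embedding, and it is neat because it equals $F$ on $K$. Take $F'=F_a$; the homotopy is $F_{\tau a}$, $0\le\tau\le1$.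

**Step (d): the normal bundle of $F'$.** The purpose is an isomorphism $A$ from the normal bundle $\nu$ of $F'$ to $F'^*E'$ that agrees with the derivative of $s_0$ at the ends. From now on "collars" means $K$. Pullbacks under $F$ and $F'$ are identified by the homotopy, and this identification is the identity over $K$. With (2), $\eta\cong\psi^*\gamma$ and $\mathcal O(1)_p=\mathbb R$,
$$\Phi:\ F'^*TC\cong\psi^*TG\oplus\zeta\cong\psi^*TG\oplus\psi^*\gamma\oplus T\widetilde W\cong F'^*E'\oplus T\widetilde W.\tag{3}$$
Write $Y=F'^*E'\oplus T\widetilde W$ and let $j:T\widetilde W\to Y$ be the standard inclusion. On the collars $dF'=(0,d\tilde\phi,0,dh)$, so the monomorphism $\Phi\circ dF'$ equals $j$ there. The space of monomorphisms $\mathbb R^5\to\mathbb R^{r'+5}$ is $(r'-1)$-connected and $r'-1\ge5$, while $\dim(\widetilde W\times[0,1])=6$. So there is a homotopy of monomorphisms $\mu_\tau:T\widetilde W\to Y$, constant on the collars, from $\mu_0=\Phi\circ dF'$ to $\mu_1=j$; take it smooth.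

This homotopy lifts to automorphisms of $Y$. Choose metrics and let $\mu_\tau^+=(\mu_\tau^*\mu_\tau)^{-1}\mu_\tau^*$, a left inverse of $\mu_\tau$. Put $b_\tau=\dot\mu_\tau\mu_\tau^+\in\operatorname{End}(Y)$ and solve the linear equation $\dot\alpha_\tau=b_\tau\alpha_\tau$, $\alpha_0=\mathrm{id}$. The $\alpha_\tau$ are automorphisms of $Y$, equal to $\mathrm{id}$ on the collars since $b_\tau=0$ there. Both $\alpha_\tau\mu_0$ and $\mu_\tau$ solve $\dot x=b_\tau x$ with the same initial value, because $b_\tau\mu_\tau=\dot\mu_\tau$. So $\alpha_\tau\mu_0=\mu_\tau$. Now $\Phi'=\alpha_1\Phi$ satisfies $\Phi'\circ dF'=j$ and agrees with $\Phi$ on the collars.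

Passing to quotients by $T\widetilde W$, the map $\Phi'$ induces an isomorphism $A:\nu\to F'^*E'$, equal to $\mathrm{id}\oplus\beta_i:T_{g_i}G\oplus T_p\mathbb{RP}^k\to T_{g_i}G\oplus\gamma_{g_i}$ on the $i$-th collars. There, both bundles are constant along the collar coordinate. Insert along this coordinate a path of isomorphisms from $\mathrm{id}\oplus\beta_i$ to $J_i$, which exists by the choice of $\beta_i$. After this modification $A=J_i$ near $\partial\widetilde W$.

**Step (e): the section $s'$.** The purpose is to have $F'(\widetilde W)$ as part of the zero set, with $s'=s_0$ elsewhere near the ends. Write $\mathbb{RP}^1=I\cup I'$ with $I'$ the complementary closed arc. Since $E'$ and $s_0$ are pulled back from $G\times\mathbb{RP}^k$, the section $s_0$ is defined on all of $B$, with zero set $\bigsqcup_ig_i\times T\times p\times\mathbb{RP}^1$. Near and over $G\times T\times\mathbb{RP}^k\times I'$ put $s'=s_0$.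

In a tubular neighborhood of $F'(\widetilde W)$ in $C$, identify $E'$ with the pullback of $F'^*E'$. Then $n\mapsto A(n)$ is a section $s_1$ vanishing exactly on $F'(\widetilde W)$, with normal derivative $A$. Near $\partial C$ the section $s_0$ also vanishes exactly on $F'(\widetilde W)$, with normal derivative $J_i=A$. Let $\theta_0$ be a function of the $I$-coordinate, equal to $1$ near $\partial I$ and supported close to $\partial I$. The section $\theta_0s_0+(1-\theta_0)s_1$ vanishes on $F'(\widetilde W)$ with normal derivative $\theta_0J_i+(1-\theta_0)A=A$ where $\theta_0\ne0$, and $A$ elsewhere. So in a smaller neighborhood of $F'(\widetilde W)$ it vanishes exactly there, and it equals $s_0$ near $\partial C$. Take it as $s'$ near $F'(\widetilde W)$, take $s'=s_0$ near $\partial C$, and extend smoothly over $C$. On a neighborhood of $F'(\widetilde W)\cup\partial C$ the section is already transverse, so a perturbation away from a smaller neighborhood makes it transverse everywhere. We obtain a transverse section $s'$ on $B$ with zero set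
$$\mathcal Z=Z_1\sqcup Z_2,\qquad Z_1=F'(\widetilde W)\cup\bigsqcup_ig_i\times T\times p\times I',$$
where $Z_2\subset G\times T\times\mathbb{RP}^k\times\operatorname{int}I$ is closed. We know nothing about $Z_2$; the last step keeps it away from the zeros of $t$.

**Step (f): the section $t$.** The purpose is to cut $\mathcal Z$ down to $M$. As $\mathcal O_{\mathbb{RP}^1}(1)$ is the Möbius bundle, there are trivializations $e,e'$ over neighborhoods of $I,I'$ with $e'=e$ near $0$ and $e'=-e$ near $1$. Define $t$ on $\mathcal Z$ by
$$t=\chi e\ \text{ on }F'(\widetilde W),\qquad t=e'\ \text{ on }\bigsqcup_ig_i\times T\times p\times I',\qquad t=e\ \text{ on }Z_2 .$$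
Near $\partial_0$ we have $\chi e=e=e'$, and near $\partial_1$ we have $\chi e=-e=e'$. So $t$ is smooth on the closed manifold $\mathcal Z$. It is transverse there, with zero set $F'(M)$. Extend $t$ smoothly to $B$. At a zero of $(s',t)$ the kernel of $ds'$ is $T\mathcal Z$, on which $dt$ is onto, so $(s',t)$ is transverse. Its zero set is $F'(M)\cong M$, and the projection to $T$ is homotopic to $\tilde\phi|_M=f$. $\square$

## 7. The algebraic realization and the class $p_1(\gamma)$

Let $T_{\mathbb C}$ be a smooth connected projective variety over $\mathbb R$ with $\dim_{\mathbb C}T_{\mathbb C}=4$ whose real locus $T$ is a closed connected 4-manifold, and let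
$$V=G_{\mathbb C}\times T_{\mathbb C}\times\mathbb P^k\times\mathbb P^1,\qquad V(\mathbb R)=B.$$
The bundles $E',\lambda,E$ are the real parts of $\mathcal E'=TG_{\mathbb C}\oplus\gamma_{\mathbb C}\otimes\mathcal O_{\mathbb P^k}(1)$, $\lambda_{\mathbb C}=\mathcal O_{\mathbb P^1}(1)$ and $\mathcal E=\mathcal E'\oplus\lambda_{\mathbb C}$. With $d=\dim V=D+k+5$ we have $\operatorname{rank}\mathcal E'=d-5$.

**Proposition 6.** Let $f:M\to T$ be as in Lemma 5. There is a smooth irreducible projective $X_{\mathbb C}\subset V$ over $\mathbb R$ of dimension $4$ and a diffeomorphism $M\cong X:=X_{\mathbb C}(\mathbb R)$ such that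

1. the map $M\cong X\to T$ given by the projection is homotopic to $f$;
2. $TX\oplus E|_X\cong TB|_X$;
3. every Hodge class in $H^4(X_{\mathbb C};\mathbb Z)$ is the restriction of a class in $H^4(V;\mathbb Z)$.

*Proof.* **Step 1: make $s'$ algebraic.** Embed $V\subset\mathbb P^n$ over $\mathbb R$, with $L$ and $\rho$ as in Section 3, and let $(s',t)$ be as in Lemma 5. Choose $m$ so large that $\mathcal E''=\mathcal E'\otimes L^m$ is ample and globally generated and, by Lemma 2, the set of $s''\in H^0(V,\mathcal E'')_{\mathbb R}$ with $s''/\rho^m$ $C^1$-close to $s'$ contains a nonempty open set. By Bertini the zero locus of a general section of $\mathcal E''$ is smooth of dimension $5$ or empty. Real sections are Zariski dense, so we may choose $s''$ in our open set with this property. Let $Z$ be its complex zero locus. It is nonempty: by Lemma 3, applied to $s'$, it has real points near $\mathcal Z$. So $Z$ is smooth of dimension $5$.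

**Step 2: make $t$ algebraic and very general.** By Lemma 2, for each large $m'$ the set of $t'\in H^0(V,\lambda_{\mathbb C}\otimes L^{m'})_{\mathbb R}$ with $t'/\rho^{m'}$ $C^1$-close to $t$ contains a nonempty open set $O$. The bundle $\lambda_{\mathbb C}$ is globally generated and $L$ is very ample, so Lemma 4 applies for $m'$ large. It gives $t'\in O$ for which $X_{\mathbb C}=Z\cap\{t'=0\}$ is smooth, irreducible, of dimension $4$, and satisfies (3).

**Step 3: the real locus.** The set $X$ is the zero set in $B$ of $(s''/\rho^m,t'/\rho^{m'})$, a section of $E$ that is $C^1$-close to $(s',t)$. Lemma 3 gives the diffeomorphism $M\cong X$, through an isotopy in $B$, hence (1). Transversality identifies the normal bundle of $X$ in $B$ with $E|_X$, hence (2). $\square$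

**Lemma 7.** In Proposition 6, let $M$, and hence $X$, be oriented. Then
$$\langle p_1(\gamma|_X),[X]\rangle=-3\sigma(M)+\langle f^*p_1(T),[M]\rangle.\tag{4}$$

*Proof.* For a real bundle, $p_1(F)=-c_2(F\otimes\mathbb C)$. By (1) the classes $c_1(F\otimes\mathbb C)$ are torsion, and their products vanish in $H^4(X;\mathbb Z)=\mathbb Z$. So on $X$ the Whitney formula shows that $p_1$ is additive. The formula $c_2(A\otimes\ell)=c_2(A)+(k-1)c_1(A)c_1(\ell)+\binom k2c_1(\ell)^2$ for complex $A$ of rank $k$ shows that $p_1(\gamma\otimes\ell)=p_1(\gamma)$ for real line bundles $\ell$. Moreover $p_1$ of a line bundle is $0$, and therefore $p_1(T\mathbb{RP}^k)=p_1((k+1)\mathcal O(1))=0$ on $X$, and likewise for $T\mathbb{RP}^1$. Now take $p_1$ of both sides of (2) in Proposition 6: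
$$p_1(TX)+p_1(TG|_X)+p_1(\gamma|_X)=p_1(TG|_X)+f^*p_1(T),$$
where $f$ stands for the projection $X\to T$, as Proposition 6(1) allows. The terms $p_1(TG|_X)$ cancel, and $p_1(M)[M]=3\sigma(M)$ by Hirzebruch's signature theorem. $\square$

## 8. Every $b\ge0$ when the signature vanishes

**Proof of Theorem A.** **Step 1: choices.** Take $T_{\mathbb C}=Q=\{x_0^2=x_1^2+\dots+x_5^2\}$, so $T=S^4$ as a real algebraic variety. Let $f:M\to S^4$ be a smooth map of degree $b$: collapse the complement of a ball, then compose with a map $S^4\to S^4$ of degree $b$. Take $N=20$ if $b$ is even and $N=31$ if $b$ is odd, so that $q\equiv b\pmod2$.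

**Step 2: the bordism hypothesis of Lemma 5.** By Conner–Floyd (*Differentiable Periodic Maps*) a class $[M,f]\in\mathfrak N_4(S^4)$ is determined by the numbers $\langle f^*(a)\,w_I(M),[M]\rangle$ with $a\in H^*(S^4;\mathbb Z/2)$ and $w_I$ a monomial in Stiefel–Whitney classes. For $(M,f)$ and $a=1$: numbers involving $w_1$ vanish, as $M$ is orientable. Reducing $c_2(TM\otimes\mathbb C)$ mod $2$ gives $w_4(TM\oplus TM)=w_2^2$, so $w_2^2[M]\equiv p_1[M]=3\sigma(M)=0$. Finally $w_4[M]\equiv\chi(M)=2-2b_1(M)+b_2(M)\equiv b_2(M)\equiv\sigma(M)=0$, where $b_1(M),b_2(M)$ are Betti numbers. For the generator $a=u\in H^4(S^4;\mathbb Z/2)$ the number is $b$ mod $2$. For $q$ copies of $(S^4,\mathrm{id})$ all numbers with $a=1$ vanish, since $S^4$ bounds, and $a=u$ gives $q\equiv b$. All numbers agree, so Lemma 5 applies. Let $X$ be the model given by Proposition 6.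

**Step 3: $b\in\mathrm{Deg}_{\mathcal R}(X)$.** The projection $X\to Q(\mathbb R)=S^4$ is regular, and it has degree $b$ by Proposition 6(1).

**Step 4: $\mathrm{Deg}_{\mathcal R}(X)\subseteq b\mathbb Z$.** Let $g\in\mathcal R(X,S^4)$. By Lemma 1 and Proposition 6(3), $\pm\deg g=\langle y|_X,[X]\rangle$ for some $y\in H^4(V;\mathbb Z)$. The factors of $V=G_{\mathbb C}\times Q\times\mathbb P^k\times\mathbb P^1$ have torsion-free cohomology in even degrees, and $H^*(G_{\mathbb C};\mathbb Z)$ is generated by the Chern classes of $\gamma_{\mathbb C}$. By Künneth, $H^4(V;\mathbb Z)$ is spanned by three kinds of classes, which we restrict to $X$ in turn.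

The first kind are the products of two of these degree-2 classes: $c_1(\gamma_{\mathbb C})$ and the hyperplane classes of $\mathbb P^k$, $\mathbb P^1$ and $Q$. On $B$ the first three restrict, up to sign, to $c_1$ of complexified real bundles, which are 2-torsion by (1). The last one restricts through $H^2(S^4;\mathbb Z)=0$. So the products restrict to torsion classes in $H^4(X;\mathbb Z)=\mathbb Z$, that is, to $0$.

The second is $c_2(\gamma_{\mathbb C})$. It restricts to $c_2(\gamma|_X\otimes\mathbb C)=-p_1(\gamma|_X)$. Since $TS^4$ is stably trivial, $p_1(S^4)=0$, and (4) gives the value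
$$\langle c_2(\gamma_{\mathbb C})|_X,[X]\rangle=3\sigma(M)=0.\tag{5}$$

The third kind are the classes in $H^4(Q;\mathbb Z)$. They reach $H^4(X;\mathbb Z)$ through $H^4(S^4;\mathbb Z)\to H^4(X;\mathbb Z)$, which is multiplication by $b$.

Hence $\deg g\in b\mathbb Z$. Together with Step 3, and because $\mathrm{Deg}_{\mathcal R}(X)$ is a subgroup of $\mathbb Z$, we get $\mathrm{Deg}_{\mathcal R}(X)=b\mathbb Z$, that is, $b(X)=b$. $\blacksquare$

## 9. Divisors of $3\sigma(M)$

**Proof of Theorem B.** If $\sigma(M)=0$, every $b\ge0$ divides $3\sigma(M)$ and the claim is Theorem A. Let $\sigma=\sigma(M)\neq0$ and $b\mid3\sigma$, so $b\ge1$. The second inclusion in the statement is (K2).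

**Step 1: $\sigma$ even.** The proof of Theorem A applies with one change. The number $w_2^2[M]\equiv3\sigma$ and the number $w_4[M]\equiv\sigma$ still vanish mod $2$, so the bordism hypothesis holds. In (5) the value is now $3\sigma$ instead of $0$. So $b\in\mathrm{Deg}_{\mathcal R}(X)\subseteq b\mathbb Z+3\sigma\mathbb Z=b\mathbb Z$, and $b(X)=b$.

If $\sigma$ is odd, this breaks down at the bordism hypothesis: $w_4[M]\equiv\sigma\equiv1$, whereas all copies of $S^4$ have $w_4=0$. So $S^4$ must be replaced by a target with odd Euler characteristic; we use $\mathbb{CP}^2$. From now on $\sigma$ is odd, hence $b$ is odd.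

**Step 2: a class $\kappa$.** We claim that there is $\kappa\in H^2(M;\mathbb Z)$ such that $m:=\kappa^2[M]$ is odd and $\gcd(m,3\sigma)=b$. The intersection form on $H^2(M;\mathbb Z)/\text{torsion}$ is unimodular. It is odd, since even unimodular forms have signature divisible by $8$.

Suppose the form is indefinite. Then it is diagonal with entries $\pm1$ of both signs, so it contains $x^2-y^2$. As $b=\big(\frac{b+1}2\big)^2-\big(\frac{b-1}2\big)^2$, we may take $m=b$.

Suppose the form is definite. By Donaldson (J. Differential Geom. 26 (1987)) it is $\pm(x_1^2+\dots+x_n^2)$ with $n=|\sigma|$ odd. If $n=1$, then $b\in\{1,3\}$; take $m=\pm1$ for $b=1$ and $m=\pm9$ for $b=3$, noting $\gcd(9,3)=3$. If $n\ge3$ and $b\not\equiv7\pmod8$, the odd number $b$ is a sum of three squares by Legendre's theorem; take $m=\pm b$. If $n\ge3$ and $b\equiv7\pmod8$, choose by Dirichlet's theorem a prime $j\equiv3\pmod8$ not dividing $3\sigma$. Then $bj\equiv21\equiv5\pmod8$ is a sum of three squares; take $m=\pm bj$. Indeed $\gcd(bj,3\sigma)=b\gcd(j,3\sigma/b)=b$. This proves the claim.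

**Step 3: the target and the map.** Take $T_{\mathbb C}=\mathbb P^2\times\mathbb P^2$ with real structure $(x,y)\mapsto(\bar y,\bar x)$. The Segre map $(x,y)\mapsto[xy^{\top}]$ carries it to the real structure $A\mapsto A^*$ on the projective space of $3\times3$ matrices, whose real points are Hermitian matrices up to real scalars. So $T_{\mathbb C}$ is projective over $\mathbb R$. Its real locus is $T=\{(x,\bar x)\}=\mathbb{CP}^2$, with coordinates the real and imaginary parts of the $x_i\bar x_j$. Let $c\in H^2(\mathbb{CP}^2;\mathbb Z)$ be the generator. The class $\kappa$ is classified by a map $M\to\mathbb{CP}^\infty$, and $\mathbb{CP}^2$ is the 5-skeleton of $\mathbb{CP}^\infty$. So there is a smooth $f:M\to\mathbb{CP}^2$ with $f^*c=\kappa$, and $\deg f=\langle f^*c^2,[M]\rangle=m$. Take $N=31$, so $q$ is odd.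

**Step 4: the bordism hypothesis.** Numbers involving $w_1$ vanish on both sides. For $(M,f)$, with $c$ reduced mod $2$: the number for $c^2$ is $m\equiv1$; for $c\,w_2$ it is $\kappa w_2(M)\equiv\kappa^2[M]\equiv1$ by Wu's formula; $w_2^2[M]\equiv3\sigma\equiv1$; $w_4[M]\equiv\chi(M)\equiv\sigma\equiv1$. For $(\mathbb{CP}^2,\mathrm{id})$ we have $w_2=c$ and $\chi=3$, so all four numbers are $1$, and an odd number $q$ of copies again gives $1$. So Lemma 5 applies; let $X$ be as in Proposition 6.

**Step 5: $b\mid b(X)$.** Here $V=G_{\mathbb C}\times\mathbb P^2\times\mathbb P^2\times\mathbb P^k\times\mathbb P^1$, and $H^4(V;\mathbb Z)$ is spanned by products of two degree-2 classes together with $c_2(\gamma_{\mathbb C})$. On $X$ the degree-2 classes restrict to torsion classes, except those of $T_{\mathbb C}$: the two hyperplane classes restrict on $T=\{(x,\bar x)\}$ to $c$ and $-c$, hence on $X$ to $\pm\kappa$. So the products take values in $m\mathbb Z$. Since $p_1(\mathbb{CP}^2)=3c^2$, formula (4) gives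
$$\langle c_2(\gamma_{\mathbb C})|_X,[X]\rangle=-\langle p_1(\gamma|_X),[X]\rangle=3\sigma-3m .$$
By Lemma 1 and Proposition 6(3), $\mathrm{Deg}_{\mathcal R}(X)\subseteq m\mathbb Z+3\sigma\mathbb Z=b\mathbb Z$.

**Step 6: $b(X)\mid m$.** Consider
$$\mathbb{CP}^2\to S^4\subset\mathbb R\oplus\mathbb C^2,\qquad[z]\mapsto\frac{\big(|z_0|^2-|z_1|^2-|z_2|^2,\;2\bar z_0z_1,\;2\bar z_0z_2\big)}{|z_0|^2+|z_1|^2+|z_2|^2}.$$
The image lies in $S^4$, because with $r=|z_1|^2+|z_2|^2$ we have $(|z_0|^2-r)^2+4|z_0|^2r=(|z_0|^2+r)^2$. The map is regular on $T$: it is given by linear forms in the Hermitian matrix $(z_i\bar z_j)$, divided by its trace, which has no zero on $T$. On $\{z_0\ne0\}$, with $y=(z_1/z_0,z_2/z_0)$, it is $y\mapsto(1-|y|^2,2y)/(1+|y|^2)$, the inverse stereographic projection, a diffeomorphism onto $S^4\setminus\{(-1,0)\}$; and it collapses $\{z_0=0\}$ to $(-1,0)$. So its degree is $\pm1$. Composing with the projection $X\to T$, of degree $m$, we get $\pm m\in\mathrm{Deg}_{\mathcal R}(X)$.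

**Step 7: conclusion for $\sigma$ odd.** By (K2), $b(X)\mid6\sigma$. Since $m$ is odd, Step 6 gives $b(X)\mid\gcd(m,6\sigma)=\gcd(m,3\sigma)=b$. With Step 5, $b(X)=b$. $\blacksquare$
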